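\title{Entire functions with zeros on one ray and $1$-points on two rays}

\begin{abstract}
We consider transcendental entire functions whose zeros lie on the positive ray and whose $1$-points lie on the two rays $\arg z=\pm\alpha$. We prove that no such function exists when $\pi/3<\alpha<\pi/2$ and $\alpha\neq 2\pi/5$, even if finitely many exceptional points are allowed. Together with an existence theorem of Bergweiler, Eremenko and Hinkkanen, this shows that for $\alpha\in(0,\pi)$ such a function exists if and only if $\alpha\in(0,\pi/3]\cup\{2\pi/5,\pi/2\}$. For $\alpha=2\pi/5$ the function is unique up to a dilation of the variable. The proof reflects $f$ in the two rays that carry its $1$-points and shows that $f$ and its two mirror images satisfy an algebraic identity.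
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{$1$-point} of a function $f$ is a solution of $f(z)=1$. By Picard's theorem a transcendental entire function has infinitely many zeros or infinitely many $1$-points, and one may ask how freely these two sets can be placed. We study one configuration. For $\alpha\in(0,\pi)$ let
\[
L_0=(0,+\infty),\qquad L_{1}=\{re^{i\alpha}:r>0\},\qquad L_{-1}=\{re^{-i\alpha}:r>0\}.
\]
For which $\alpha$ is there a transcendental entire function all of whose zeros lie on $L_0$ and all of whose $1$-points lie on $L_1\cup L_{-1}$?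

Polynomials are excluded because they make the question empty: $c(z-1)$ has its zero on $L_0$, and its $1$-point $1+1/c$ can be placed on $L_1$ for every $\alpha$. For $\alpha=\pi/2$ the function $-e^{-z}$ is an example: it has no zeros, and its $1$-points are $(2k+1)\pi i$, $k\in\mathbb{Z}$. Bergweiler, Eremenko and Hinkkanen \cite{BEH} proved that such a function exists for $\alpha\in(0,\pi/3]$ and for $\alpha=2\pi/5$. The question for the other angles in $(\pi/3,\pi/2)$ is posed in \cite{problem}.

A first look at the growth of $f$ suggests a positive answer. Let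
\[
M(r)=\max_{|z|=r}|f(z)|,\qquad A(r)=\log M(r),
\]
and suppose that the rescaled functions $\log|f(rz)|/A(r)$ have a limit as $r\to\infty$. The limit is harmonic off the ray that carries the zeros, and it should vanish on $L_{\pm1}$, because $\log|f|=0$ at a $1$-point. If $f$ is large in the sector $\alpha<\arg z<2\pi-\alpha$, the natural candidate is
\begin{equation}\label{eq:U}
U(re^{i\theta})=r^{\rho}\cos\rho(\theta-\pi)\quad(0\le\theta\le2\pi),\qquad \rho=\frac{\pi}{2(\pi-\alpha)},
\end{equation}
which for $\alpha=\pi/2$ is $-\operatorname{Re}z=\log|-e^{-z}|$. A limit of functions $\log|f(rz)|/A(r)$ must be subharmonic. The function $U$ has a kink along $L_0$, and the kink points in the subharmonic direction when $\sin\rho\pi>0$ (see \eqref{eq:kink} below), which holds for every $\alpha<\pi/2$. Thus the growth of $f$ does not distinguish $2\pi/5$ from the neighboring angles, and one would guess that examples exist for all $\alpha\le\pi/2$. The guess is wrong.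

\begin{theorem}\label{thm:main}
Let $\alpha\in(\pi/3,\pi/2)$, $\alpha\neq2\pi/5$. There is no transcendental entire function all of whose zeros lie on $L_0$ and all of whose $1$-points lie on $L_1\cup L_{-1}$. This remains true if finitely many exceptional zeros and finitely many exceptional $1$-points are allowed.
\end{theorem}

The proof has two by-products. The first completes the list of angles.

\begin{theorem}\label{thm:all}
Let $\alpha\in(0,\pi)$. A transcendental entire function with all zeros on $L_0$ and all $1$-points on $L_1\cup L_{-1}$ exists if and only if $\alpha\in(0,\pi/3]\cup\{2\pi/5\}\cup\{\pi/2\}$.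
\end{theorem}

The second describes the function at the exceptional angle.

\begin{theorem}\label{thm:exc}
Let $\alpha=2\pi/5$ and $q=e^{2\pi i/5}$. If $f$ is a transcendental entire function with all zeros on $L_0$ and all $1$-points on $L_1\cup L_{-1}$, then $f$ is real on $\mathbb{R}$,
\[
f(0)=-\frac{1+\sqrt5}{2},\qquad f(qz)f(q^{-1}z)=1-f(z).
\]
Moreover, $f$ is unique up to $f(z)\mapsto f(\lambda z)$, $\lambda>0$.
\end{theorem}

We call $f$ \emph{admissible} for the angle $\alpha$ if $f$ is a transcendental entire function and, for some $R_0>0$, the zeros of $f$ in $|z|>R_0$ lie on $L_0$ and the $1$-points of $f$ in $|z|>R_0$ lie on $L_1\cup L_{-1}$. This is the same as allowing finitely many exceptional points. We write $\theta=\arg z$, $x^{\pm}=\max(\pm x,0)$, and $B(z,t)$ for the open disc of radius $t$ about $z$.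

\section{One mirror: the exponential function}\label{sec:model}

The obstruction comes from the fact that the $1$-points lie exactly on the rays, so that they are fixed by the reflections in these rays. The mechanism is visible in the family $f(z)=ce^{-z}$, $c\neq0$. Suppose that the $1$-points of $f$ lie on the imaginary axis. Reflect $f$ in this axis,
\[
g(z)=\overline{f(-\bar z)}=\bar c\,e^{z},
\]
and consider
\[
\Psi=\frac{1-f}{1-1/g}=\frac{1-ce^{-z}}{1-\bar c^{\,-1}e^{-z}} .
\]
This quotient has three properties.
\begin{itemize}
\item[(a)] It is entire. Its possible poles are the $1$-points of $g$, which are the mirror images of the $1$-points of $f$. These points are fixed by the mirror, so the zeros of the numerator cancel them.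
\item[(b)] It is exponentially close to $1$ where $f$ is small. There the mirror image $g$ is large, and $\Psi-1=O(e^{-\operatorname{Re}z})$ as $\operatorname{Re}z\to+\infty$.
\item[(c)] It does not grow where $f$ is large. There $1/g$ is large at the same rate, and $\Psi\to|c|^2$ as $\operatorname{Re}z\to-\infty$.
\end{itemize}
Since $\Psi$ has period $2\pi i$, these properties make it a bounded entire function. By Liouville's theorem and (b), $\Psi\equiv1$, that is, $fg\equiv1$, or $|c|=1$. A condition on the position of the $1$-points has become an identity between $f$ and its mirror image.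

For $\alpha<\pi/2$ there are two mirrors, the lines through $L_1$ and $L_{-1}$, two mirror images $g_+$ and $g_-$, and the quotient
\[
\Phi=\frac{1-f}{(1-1/g_+)(1-1/g_-)} .
\]
Each mirror fixes only one of the rays $L_{\pm1}$, so $\Phi$ is holomorphic only in a sector $S$ around $L_0$. Properties (b) and (c) require the asymptotic behavior \eqref{eq:U}, which we establish in Sections \ref{sec:doubling} and \ref{sec:shape} with no a priori assumption on the growth of $f$. Liouville's theorem is replaced by a bound on how fast a function can decay in a sector of given opening (Lemma \ref{lem:decay}), and the sector $S$ is wide enough for this bound exactly when $\pi/3<\alpha<\pi/2$. The outcome is $\Phi\equiv1$. Unlike the exponential, $f$ now has infinitely many zeros, and the identity forces the mirror images of the zeros to be mirror images of $1$-points. This happens only if $5\alpha=2\pi$ (Section \ref{sec:identity}). Section \ref{sec:exc} treats that angle.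

\section{Standard facts}\label{sec:tools}

A function $u\colon\Omega\to[-\infty,\infty)$ on a domain $\Omega\subset\mathbb{C}$ is \emph{subharmonic} if it is upper semicontinuous, not identically $-\infty$, and at each point does not exceed its means over small circles centered there; $-u$ is then \emph{superharmonic}. If $h\not\equiv0$ is holomorphic, $\log|h|$ is subharmonic. We use the maximum principle in the following form: if $\limsup u\le0$ at every boundary point of $\Omega$, including $\infty$ when $\Omega$ is unbounded, then $u\le0$. Two harmonic functions on a domain that agree on a disc are equal. The \emph{order} of an entire function is $\limsup_{r\to\infty}\log A(r)/\log r$.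

\begin{itemize}
\item[(S)] \emph{Schottky's theorem in Ahlfors's form} \cite[Theorem 1-13]{Ahlfors}. If $h$ is holomorphic in $|z|<1$ and omits $0$ and $1$, then $\log|h(z)|\le(7+\log^+|h(0)|)\frac{1+|z|}{1-|z|}$. For the hyperbolic metric with density $2/(1-|z|^2)$ the last factor is the exponential of the distance from $0$ to $z$. Hence, if $h$ omits $0$ and $1$ in a simply connected domain $\Omega\ne\mathbb{C}$ with hyperbolic distance $d_\Omega$, then
\[
\log^+|h(z)|\le(7+\log^+|h(z_0)|)\,e^{d_\Omega(z,z_0)} .
\]
The density of $d_\Omega$ at $z$ is at most $2/\operatorname{dist}(z,\partial\Omega)$, by the Schwarz lemma applied to the largest disc about $z$ contained in $\Omega$.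
\item[(C)] \emph{Compactness} \cite[Theorems 3.2.12 and 3.2.13]{Hormander}. Let $u_k$ be subharmonic and locally uniformly bounded above in a domain. Either $u_k\to-\infty$ locally uniformly, or a subsequence converges in $L^1_{\mathrm{loc}}$ to a subharmonic function. If $u_k\to u$ in $L^1_{\mathrm{loc}}$, then $u$ has a subharmonic representative, and for it $\limsup_k\max_Xu_k\le\max_Xu$ for every compact $X$ (Hartogs's lemma). If the $u_k$ are harmonic, then the limit is harmonic and the convergence is locally uniform. These statements are local, so it is enough that on each relatively compact subdomain the $u_k$ are subharmonic, or harmonic, for large $k$.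
\item[(M)] \emph{Means.} A subharmonic function $u$ satisfies $u(z)=\lim_{t\to0}\frac1{\pi t^2}\int_{B(z,t)}u$. Hence, if $u$ equals almost everywhere a subharmonic or a continuous function, it equals this function everywhere, and if $u\le g$ almost everywhere in an open set with $g$ continuous, then $u\le g$ everywhere in that set.
\item[(P)] \emph{Positive harmonic functions in a sector.} Let $h>0$ be harmonic in a sector of opening $\pi/\mu$ with vertex $0$ and bisector $\theta=\theta_c$, and continuous with boundary value $0$ on both sides, the vertex excluded. Then $h=(ar^\mu+br^{-\mu})\cos\mu(\theta-\theta_c)$ with $a,b\ge0$. Indeed, $\zeta=(e^{-i\theta_c}z)^\mu$ maps the sector onto the right half-plane, where the Herglotz representation writes $h$ as $a\operatorname{Re}\zeta$ plus the Poisson integral of a positive measure on the imaginary axis; this measure is carried by $\{0\}$ and contributes $b\operatorname{Re}(1/\zeta)$.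
\item[(H)] \emph{Hadamard's factorization for order less than $1$.} An entire function $f\not\equiv0$ of order less than $1$ has the form $cz^m\prod_k(1-z/a_k)$, where the $a_k$ are its nonzero zeros, repeated according to multiplicity, and $\sum1/|a_k|<\infty$. In particular, a transcendental entire function of order less than $1$ has infinitely many zeros.
\end{itemize}

\section{A doubling estimate}\label{sec:doubling}

To apply (C) to $\log|f(rz)|/A(r)$ we need $A(2r)/A(r)$ to be bounded. Fact (S) controls $f$ inside each sector between the rays, but the bound deteriorates near the rays like the inverse square of the distance. We cross a ray by the maximum principle, in a region whose boundary meets the ray at two points only, with a harmonic barrier that has the same inverse square singularity at these points.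

\begin{lemma}\label{lem:doubling}
Let $\alpha\in(0,\pi)$ and let $f$ be admissible. There are constants $C_0$ and $r_0$ such that $A(r)\ge1$ and $A(2r)\le C_0A(r)$ for $r\ge r_0$.
\end{lemma}

\begin{proof}
Let $r>2R_0$ be so large that $A(r)\ge1$, and put $h(z)=f(rz)$. The constants $C,C_1,\dots$ depend on $\alpha$ only. For $z\ne0$ let $\delta(z)$ be the angular distance from $z$ to the nearest of the rays $L_0,L_1,L_{-1}$.

\emph{Inside the sectors.} Let $\Sigma$ be one of the three open sectors bounded by the rays. Then $h$ omits $0$ and $1$ in $\Omega=\{z\in\Sigma:\frac12<|z|<8\}$. Let $z_0$ be the point of modulus $1$ on the bisector of $\Sigma$, so that $\log^+|h(z_0)|\le A(r)$. In the coordinate $w=\log z$ the domain $\Omega$ is a rectangle with vertical sides $\operatorname{Re}w=-\log2$ and $\operatorname{Re}w=\log8$. For $z\in\Sigma$ with $1\le|z|\le4$, join $w=\log z$ to $\log z_0$ by going vertically to the horizontal middle line of the rectangle and then along this line. On this path the distance to the vertical sides is at least $\log2$, and the distance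 to the horizontal sides is the current value of $\delta$. The density of the hyperbolic metric is therefore at most $2/\delta+2/\log2$. On the vertical segment $\delta$ increases at unit speed from $\delta(z)$ to half the opening of $\Sigma$, and on the horizontal segment it is constant. The hyperbolic length of the path is thus at most $2\log(1/\delta(z))+C$, and (S) gives
\begin{equation}\label{eq:schottky}
\log^+|h(z)|\le C_1A(r)\,\delta(z)^{-2},\qquad 1\le|z|\le4,\quad\delta(z)>0 .
\end{equation}

\emph{Near the rays.} Fix $b>0$ with $2b<\min(\alpha,2\pi-2\alpha)$ and $2b\le\tan(\pi/6)$. At points with $|z|=2$ and $\delta(z)\ge b$, \eqref{eq:schottky} gives $\log|h(z)|\le C_1b^{-2}A(r)$. Let $|z|=2$, $\delta(z)<b$, and let $\theta_L$ be the argument of the nearest ray. Then $\log z$ lies in the open rhombus $\mathcal{R}$ with vertices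
\[
w_1=\log2-\tfrac12+i\theta_L,\qquad w_2=\log2+\tfrac12+i\theta_L,\qquad \log2+i(\theta_L\pm b),
\]
whose closure lies in $0<\operatorname{Re}w<\log4$. The half-angle of $\mathcal{R}$ at $w_1$ and $w_2$ is $\beta=\arctan2b\le\pi/6$. Put
\[
p(w)=\operatorname{Re}\bigl[(w-w_1)^{-2}+(w_2-w)^{-2}\bigr].
\]
On $\overline{\mathcal{R}}\setminus\{w_1,w_2\}$ the arguments of $w-w_1$ and $w_2-w$ are at most $\pi/6$ in modulus, so each term of $p$ is at least $\frac12|w-w_j|^{-2}$. Hence $p\ge\frac12s^{-2}$, where $s$ is the distance from $w$ to the nearer of $w_1,w_2$. On the sides of $\mathcal{R}$ we have $\delta=|\operatorname{Im}w-\theta_L|=s\sin\beta$, so \eqref{eq:schottky} gives $\log|h(e^w)|\le C_2A(r)p(w)$ on $\partial\mathcal{R}\setminus\{w_1,w_2\}$. At $w_1$ and $w_2$ the function $p$ tends to $+\infty$ while $\log|h(e^w)|$ is bounded above. By the maximum principle the subharmonic function $\log|h(e^w)|-C_2A(r)p(w)$ is at most $0$ in $\mathcal{R}$. On the line $\operatorname{Re}w=\log2$ we have $|w-w_j|\ge\frac12$ and so $p\le8$. Therefore $\log|h(z)|\le8C_2A(r)$.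
\end{proof}

\section{The asymptotic shape of $f$}\label{sec:shape}

Let $U$ and $\rho$ be as in \eqref{eq:U}. For every $\alpha\in(0,\pi)$ the function $U$ is continuous in $\mathbb{C}$, harmonic in $\mathbb{C}\setminus[0,\infty)$, and $U(\bar z)=U(z)$. Put
\[
\Sigma_+=\{z\ne0:|\theta|<\alpha\},\qquad \Sigma_-=\{z\neq0:\alpha<\theta<2\pi-\alpha\}.
\]
The opening of $\Sigma_-$ is $\pi/\rho$. If $\alpha\in(\pi/3,\pi/2)$, then $\rho\in(3/4,1)$, and since $\rho(\pi-\alpha)=\pi/2$ and $\rho\pi<\pi$, we have $U>0$ in $\Sigma_-$ and $U<0$ in $\Sigma_+$. For $r\ge r_0$ let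
\[
u_r(z)=\frac{\log|f(rz)|}{A(r)},\qquad v_r(z)=\frac{\log|f(rz)-1|}{A(r)} .
\]
The two families are used together: $u_r$ is harmonic off $L_0$, $v_r$ is harmonic off $L_{\pm1}$, and in the limit they agree wherever one of them is positive.

\begin{proposition}\label{prop:shape}
Let $\alpha\in(\pi/3,\pi)$, $\alpha\ne\pi/2$, and let $f$ be admissible. Then $\alpha<\pi/2$, and as $r\to\infty$
\[
u_r\to U,\qquad v_r\to U^+\qquad\text{in }L^1_{\mathrm{loc}}(\mathbb{C}),
\]
with $u_r\to U$ locally uniformly in $\mathbb{C}\setminus[0,\infty)$. The function $f$ has order $\rho$ and infinitely many zeros on $L_0$.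
\end{proposition}

\begin{proof}
\emph{Limit functions.} Let $r_k\to\infty$. By Lemma \ref{lem:doubling}, $u_{r_k}\le C_0^m$ and $v_{r_k}\le C_0^m+\log2$ in $|z|\le2^m$. Also $\max_{|z|=1}u_{r_k}=1$ and $\max_{|z|=1}v_{r_k}\ge\log(M(r_k)-1)/A(r_k)\to1$, so neither sequence tends to $-\infty$ locally uniformly. By (C), along a subsequence $u_k:=u_{r_k}\to u$ and $v_k:=v_{r_k}\to v$ in $L^1_{\mathrm{loc}}(\mathbb{C})$ with $u,v$ subharmonic. The pair $(u,v)$ has the following properties.
\begin{itemize}
\item[(1)] $u\le1$ in $|z|<1$, by (M), and $\max_{|z|\le1}u\ge1$, by Hartogs's lemma.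
\item[(2)] $u$ is harmonic in $\mathbb{C}\setminus[0,\infty)$, $v$ is harmonic in $\Sigma_+$ and in $\Sigma_-$, and in these domains the convergence is locally uniform. Indeed, on a compact subset $r_k|z|>R_0$ for large $k$, and then $u_k$, respectively $v_k$, is harmonic.
\item[(3)] $u^+=v^+$. Since $|\log^+|w|-\log^+|w-1||\le\log2$ and $A(r_k)\to\infty$, we have $u_k^+-v_k^+\to0$ uniformly. So the subharmonic functions $u^+$ and $v^+$ agree almost everywhere, and (M) applies.
\item[(4)] $v\ge0$. Otherwise the open set $\{v<0\}$ contains a closed disc $X\subset\mathbb{C}\setminus[0,\infty)$, and by Hartogs's lemma $v_k<-\varepsilon$ on $X$ for some $\varepsilon>0$ and large $k$. Then $|f(r_kz)-1|<e^{-\varepsilon A(r_k)}\to0$ on $X$, so $u=0$ on $X$. By (2), $u=0$ in $\mathbb{C}\setminus[0,\infty)$, and by (M) everywhere, contrary to (1).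
\end{itemize}
Thus $v=u^+$. In each of $\Sigma_\pm$ the harmonic function $v\ge0$ is positive or identically zero; where it is positive $u=v$, and where it is zero $u\le0$. It is not zero in both sectors, for then $u\le0$ almost everywhere, hence everywhere, contrary to (1). Three cases remain.

\emph{Case I: $v>0$ in both sectors.} Then $u=v$ is harmonic in $\Sigma_+$, so by (2) $u$ is harmonic in $\mathbb{C}\setminus\{0\}$. It is positive off $L_{\pm1}$, hence nonnegative in $\mathbb{C}\setminus\{0\}$, and it is bounded near $0$ by (1). The singularity is removable, and by (M) the harmonic extension is $u$. A nonnegative harmonic function in $\mathbb{C}$ is constant, so $u\equiv1$ by (1).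

\emph{Case II: $v>0$ in $\Sigma_+$ and $v\equiv0$ in $\Sigma_-$.} Again $u$ is harmonic in $\mathbb{C}\setminus\{0\}$. It is positive in $\Sigma_+$ and at most $0$ in $\Sigma_-$, so it vanishes on $L_{\pm1}$. By (P) and the upper bound near $0$, $u=ar^n\cos n\theta$ in $\Sigma_+$ with $n=\pi/(2\alpha)$ and $a>0$, and by continuation this holds for $|\theta|<\pi$. The limits of $\partial u/\partial\theta$ as $\theta\to\pi$ and $\theta\to-\pi$ are $-anr^n\sin n\pi$ and $anr^n\sin n\pi$. They are equal because $u$ is smooth across the negative ray, so $\sin n\pi=0$. But $n\in(\frac12,\frac32)$ and $n\neq1$. This case does not occur.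

\emph{Case III: $v\equiv0$ in $\Sigma_+$ and $v>0$ in $\Sigma_-$.} Now $u>0$ in $\Sigma_-$ and $u\le0$ in $\Sigma_+$, and $u=0$ on $L_{\pm1}$ by continuity. By (P) and the upper bound near $0$, $u=aU$ in $\Sigma_-$ with $a>0$. By continuation $u=aU$ in $\mathbb{C}\setminus[0,\infty)$, and by (M) everywhere. So $U$ is subharmonic, and we test this at a point $x>0$. For $\operatorname{Im}z\ge0$ near $x$ we have $U(z)=\operatorname{Re}(e^{-i\rho\pi}z^\rho)$ with the principal power. Together with $U(\bar z)=U(z)$ this gives
\begin{equation}\label{eq:kink}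
U(x+\xi+iy)=U(x)+\rho x^{\rho-1}\bigl(\xi\cos\rho\pi+|y|\sin\rho\pi\bigr)+O(\xi^2+y^2).
\end{equation}
The mean of $U$ over the circle $|z-x|=t$ is $U(x)+\frac{2t}{\pi}\rho x^{\rho-1}\sin\rho\pi+O(t^2)$, so $\sin\rho\pi\ge0$. Suppose $\alpha>\pi/2$, so that $\rho>1$. As $\theta$ runs through $(0,\alpha)$, the number $\rho(\pi-\theta)$ runs through $(\pi/2,\rho\pi)$, and its cosine must be at most $0$. Hence $\rho\le3/2$ and $\sin\rho\pi<0$, a contradiction. So Case III occurs only if $\alpha<\pi/2$. Since $\max_{|z|\le1}aU=\sup_{|z|<1}aU=a$, (1) gives $a=1$, that is, $u=U$ and $v=U^+$.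

\emph{Excluding Case I.} A priori $f$ could behave as in Case I on some scales and as in Case III on others. The ratio $Q(r)=A(2r)/A(r)=\max_{|z|\le2}u_r$ tells the two cases apart and varies continuously with the scale. Let $u$ be a limit function along $r_k$. Hartogs's lemma gives $\limsup Q(r_k)\le\max_{|z|\le2}u$. From $u_k\le Q(r_k)$ in $|z|<2$ and (M) we get $u\le\liminf Q(r_k)$ in $|z|<2$, and then in $|z|\le2$ because $u$ is continuous. So $Q(r_k)\to\max_{|z|\le2}u$, which is $1$ in Case I and $2^\rho$ in Case III. Every sequence $r_k\to\infty$ has such a subsequence, so every limit value of $Q$ at $\infty$ is $1$ or $2^\rho$. As $Q$ is continuous and bounded, its limit values fill the interval $[\liminf Q,\limsup Q]$. Hence $Q(r)\to2^\lambda$ with $\lambda=0$ or $\lambda=\rho$. For $\varepsilon>0$ and $r\geq r_1(\varepsilon)$ we have $2^{\lambda-\varepsilon}\le Q(r)\le2^{\lambda+\varepsilon}$; iterating along $r=2^mr_1$ and using that $A$ is increasing, we see that $f$ has order $\lambda$.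

Suppose $\lambda=0$. Then every limit function is of type I. By (H), $f$ has infinitely many zeros, so it has zeros $a_k\to\infty$ on $L_0$. Take $r_k=a_k$. Along a subsequence $v_k\to v=u^+=1$ uniformly near the point $1\in\Sigma_+$, by (2). But $v_k(1)=\log|f(a_k)-1|/A(a_k)=0$, a contradiction.

So $\lambda=\rho$, every limit function is of type III, and $\alpha<\pi/2$. Every sequence $r_k\to\infty$ has a subsequence with the same limits $U$ and $U^+$, which gives the convergence statements. The order is $\rho<1$, so $f$ has infinitely many zeros by (H), and all but finitely many lie on $L_0$.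
\end{proof}

\begin{remark}
The angle $\pi/2$ has to be excluded. For $f=-e^{z}$ we have $u_r=\operatorname{Re}z$, which is Case II with $n=1$; for $f=-e^{-z}$ we have $u_r=U$ with $\rho=1$, and $f$ has no zeros.
\end{remark}

\section{Two mirrors: the identity}\label{sec:identity}

\subsection{Decay in a sector}

The next lemma takes the place of Liouville's theorem. In the sector $|\theta|<\theta_0$ the negative harmonic function $-|z|^\gamma\cos\gamma\theta$ with $\gamma=\pi/(2\theta_0)$ decays with exponent $\gamma$ in every smaller sector. No larger exponent is possible.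

\begin{lemma}\label{lem:decay}
Let $0<\theta_0\le\pi$, $S=\{z\ne0:|\theta|<\theta_0\}$, and let $W=\{z\neq0:|\theta-\theta_1|<\varepsilon\}$ be a sector contained in $S$. Let $\rho>\pi/(2\theta_0)$ and $\kappa>0$. There is no subharmonic function $\varphi$ in $S$ with $\varphi\le0$ in $S$ and $\varphi(z)\le-\kappa|z|^\rho$ in $W$.
\end{lemma}

\begin{proof}
Let $\gamma=\pi/(2\theta_0)$ and $\sigma=\rho/\gamma>1$. The map $\zeta=z^\gamma$ takes $S$ onto $\mathbb{H}=\{\operatorname{Re}\zeta>0\}$ and $W$ onto $V=\{|\arg\zeta-\gamma\theta_1|<\gamma\varepsilon\}$, where $|\gamma\theta_1|<\pi/2$. If $\varphi$ exists, then $s(\zeta)=-\varphi(z)$ is superharmonic in $\mathbb{H}$, $s\ge0$, and $s\ge\kappa|\zeta|^\sigma$ in $V$. We show that the values of $s$ of size $R^\sigma$ on a disc at distance $R$ force $s$ to be of size at least $R^{\sigma-1}$ at any fixed point.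

Let $\zeta_R=Re^{i\gamma\theta_1}$, and choose $\eta\in(0,\frac12)$ such that the closed disc $X_R=\{|\zeta-\zeta_R|\le\eta R\}$ lies in $V$; by scaling, $\eta$ does not depend on $R$. On $X_R$ we have $|\zeta|\ge R/2$, so $s\ge\kappa2^{-\sigma}R^\sigma$. The Green function of $\mathbb{H}$ with pole $\zeta_R$ is
\[
\Gamma_R(\zeta)=\log\left|\frac{\zeta+\overline{\zeta_R}}{\zeta-\zeta_R}\right|=\frac12\log\left(1+\frac{4\operatorname{Re}\zeta\,\operatorname{Re}\zeta_R}{|\zeta-\zeta_R|^2}\right).
\]
It is positive and harmonic in $\mathbb{H}\setminus\{\zeta_R\}$ and tends to $0$ at $\partial\mathbb{H}$ and at $\infty$. On $\partial X_R$ we have $|\zeta+\overline{\zeta_R}|\le|\zeta-\zeta_R|+2R$, so $\Gamma_R\le\Lambda:=\log(1+2/\eta)$. The function $s-\kappa2^{-\sigma}R^\sigma\Gamma_R/\Lambda$ is superharmonic in $\mathbb{H}\setminus X_R$. Its lower limit is nonnegative at each point of $\partial X_R$, because $s$ is lower semicontinuous and at least $\kappa2^{-\sigma}R^\sigma$ there, and also at each point of $\partial\mathbb{H}$ and at $\infty$, because $s\ge0$. By the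 maximum principle applied to its negative,
\[
s\ge\kappa2^{-\sigma}\Lambda^{-1}R^{\sigma}\,\Gamma_R\qquad\text{in }\mathbb{H}\setminus X_R .
\]
Fix $\zeta\in\mathbb{H}$. For large $R$ it lies outside $X_R$, and $R\,\Gamma_R(\zeta)\to2\operatorname{Re}\zeta\cos\gamma\theta_1>0$ as $R\to\infty$. Since $\sigma>1$, the right side tends to $+\infty$. So $s\equiv+\infty$ and $\varphi\equiv-\infty$, which is excluded for a subharmonic function.
\end{proof}

\subsection{The reflected functions}

Let $\alpha\in(\pi/3,\pi/2)$, the value $2\pi/5$ being allowed, and let $f$ be admissible. The reflections in the lines through $L_1$ and $L_{-1}$ are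
\[
\tau_\pm(z)=e^{\pm2i\alpha}\bar z ,
\]
so $\tau_\pm$ preserves $|z|$ and sends the argument $\theta$ to $\pm2\alpha-\theta$. The functions
\[
g_\pm(z)=\overline{f(\tau_\pm z)}
\]
are entire. A point $z$ is a zero or a $1$-point of $g_\pm$ exactly when $\tau_\pm z$ is a zero or a $1$-point of $f$, with the same multiplicity. Hence, in $|z|>R_0$ and with arguments taken modulo $2\pi$,
\begin{equation}\label{eq:rays}
\begin{array}{l}
\text{the zeros of $g_\pm$ lie on the ray $\theta=\pm2\alpha$,}\\[2pt]
\text{the $1$-points of $g_\pm$ lie on the rays $\theta=\pm\alpha$ and $\theta=\pm3\alpha$,}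
\end{array}
\end{equation}
where the signs correspond. Since $\tau_\pm$ fixes $L_{\pm1}$ pointwise, the $1$-points of $g_\pm$ on $L_{\pm1}$ are the $1$-points of $f$ on that ray. Define
\[
N=g_+g_-(1-f),\qquad D=(1-g_+)(1-g_-),\qquad \Phi=\frac ND=\frac{1-f}{(1-1/g_+)(1-1/g_-)} .
\]
The largest sector symmetric about $L_0$ that avoids the rays $\pm2\alpha$ and $\pm3\alpha$ (Figure \ref{fig:rays}) is
\[
S=\{z\neq0:|\theta|<\theta_0\},\qquad \theta_0=\min(2\alpha,\,2\pi-3\alpha),
\]
because $\mp3\alpha\equiv\pm(2\pi-3\alpha)$ and both $2\alpha$ and $2\pi-3\alpha$ lie in $(\alpha,\pi)$. The decisive inequality is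
\begin{equation}\label{eq:wide}
\theta_0>\pi-\alpha,\qquad\text{that is,}\qquad \rho>\frac{\pi}{2\theta_0}.
\end{equation}
It holds because $2\alpha>\pi-\alpha$ is equivalent to $\alpha>\pi/3$, and $2\pi-3\alpha>\pi-\alpha$ is equivalent to $\alpha<\pi/2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\fill[gray!15] (0,0) -- (-130:1.15) arc (-130:130:1.15) -- cycle;
\draw[very thick] (0,0) -- (0:1.3) node[right] {$L_0$};
\draw[thick] (0,0) -- (65:1.3) node[above right] {$L_1$};
\draw[thick] (0,0) -- (-65:1.3) node[below right] {$L_{-1}$};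
\draw[dashed] (0,0) -- (130:1.3) node[above left] {$2\alpha$};
\draw[dashed] (0,0) -- (-130:1.3) node[below left] {$-2\alpha$};
\draw[dotted,thick] (0,0) -- (165:1.3) node[left] {$-3\alpha$};
\draw[dotted,thick] (0,0) -- (195:1.3) node[left] {$3\alpha$};
\node at (30:0.8) {$S$};
\end{tikzpicture}
\caption{The rays for $\alpha=65^\circ$. The zeros of $f$ lie on $L_0$ and its $1$-points on $L_1\cup L_{-1}$. Reflection in the line through $L_{1}$ sends $L_0$ to the dashed ray $2\alpha$ and $L_{-1}$ to the dotted ray $3\alpha$; reflection in the line through $L_{-1}$ gives the rays $-2\alpha$ and $-3\alpha$. The shaded sector $S$ avoids these four rays. The dashed and dotted rays coincide in pairs when $\alpha=72^\circ$.}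
\label{fig:rays}
\end{figure}

\begin{proposition}\label{prop:identity}
Let $\alpha\in(\pi/3,\pi/2)$ and let $f$ be admissible. Then
\begin{equation}\label{eq:identity}
g_+g_-(1-f)\equiv(1-g_+)(1-g_-).
\end{equation}
\end{proposition}

\begin{proof}
Steps 1--3 are the analogs of properties (a), (c) and (b) of Section \ref{sec:model}.

\emph{Step 1: $\Phi$ is holomorphic and zero-free in $S\cap\{|z|>R_0\}$.} By \eqref{eq:rays}, in this set $g_+g_-$ has no zeros, the zeros of $1-g_+$ are the $1$-points of $f$ on $L_1$, and the zeros of $1-g_-$ are the $1$-points of $f$ on $L_{-1}$, with multiplicities. So $D$ and $N$ have the same zeros there.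

\emph{Step 2: $\log|\Phi(rz)|/A(r)\to0$ locally uniformly in $S$ as $r\to\infty$.} We have
\[
\frac{\log|\Phi(rz)|}{A(r)}=v_r(z)+(u_r-v_r)(\tau_+z)+(u_r-v_r)(\tau_-z).
\]
By Proposition \ref{prop:shape} and $U-U^+=-U^-$, this tends in $L^1_{\mathrm{loc}}(\mathbb{C})$ to
\[
\psi(z)=U^+(z)-U^-(\tau_+z)-U^-(\tau_-z).
\]
We claim that $\psi=0$ in $S$. Since $\tau_-(\bar z)=\overline{\tau_+z}$ and $U(\bar z)=U(z)$, we have $\psi(\bar z)=\psi(z)$, so we may take $0\le\theta<\theta_0$. The growth cancels because $U$ is odd with respect to $L_1$: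
\begin{equation}\label{eq:odd}
U(\tau_+z)=-U(z)\qquad\text{for }0\le\theta\le2\alpha .
\end{equation}
Indeed, $\tau_+z$ has argument $2\alpha-\theta\in[0,2\alpha]$, and $\rho(2\alpha-\theta-\pi)=\rho(\pi-\theta)-2\rho(\pi-\alpha)=\rho(\pi-\theta)-\pi$. As $\theta_0\le2\alpha$, \eqref{eq:odd} gives $U^-(\tau_+z)=U^+(z)$. The point $\tau_-z$ has argument $2\pi-2\alpha-\theta$, which lies in $(\alpha,2\pi-2\alpha]$ because $\theta<2\pi-3\alpha$. So $\tau_-z\in\Sigma_-$ and $U^-(\tau_-z)=0$. This proves the claim. By Step 1 the functions $\log|\Phi(rz)|/A(r)$ are harmonic on each relatively compact subdomain of $S$ for large $r$, so the convergence is locally uniform by (C).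

\emph{Step 3: decay in a subsector.} Let $W=\{z\ne0:\alpha/4<\theta<3\alpha/4\}\subset S$. We show that there is $\kappa>0$ such that for every compact $X\subset W$
\begin{equation}\label{eq:decay}
|\Phi(rz)-1|\le16\,e^{-\kappa|z|^\rho A(r)}\qquad\text{for }z\in X\text{ and large }r .
\end{equation}
For $\theta\in[\alpha/4,3\alpha/4]$ the point $z$ lies in $\Sigma_+$, the point $\tau_+z$ has argument in $[5\alpha/4,7\alpha/4]$, and $\tau_-z$ has argument in $[2\pi-11\alpha/4,\,2\pi-9\alpha/4]$. Both intervals lie in $(\alpha,2\pi-\alpha)$, since $15\alpha/4<2\pi$. By compactness and homogeneity there is $\kappa>0$ with $U(z)\le-2\kappa|z|^\rho$ and $U(\tau_\pm z)\ge2\kappa|z|^\rho$ in $W$. The compact sets $X$ and $\tau_\pm X$ do not meet $[0,\infty)$, so $u_r\to U$ uniformly on them. Hence for large $r$ the numbers $x_0=f(rz)$ and $x_\pm=1/g_\pm(rz)$ have modulus at most $\epsilon=e^{-\kappa|z|^\rho A(r)}\le\frac12$, and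
\[
|\Phi(rz)-1|=\frac{|x_++x_--x_0-x_+x_-|}{|1-x_+||1-x_-|}\le\frac{4\epsilon}{1/4}.
\]

\emph{Step 4: $\Phi\equiv1$.} Suppose not. We want to apply Lemma \ref{lem:decay} to a limit of the functions $\log|\Phi(rz)-1|/A(r)$. Within $S$ nothing prevents them from tending to $-\infty$. This is ruled out by writing $\Phi-1=E/D$ with the entire function $E=N-D\not\equiv0$, which cannot be small on a whole circle.

The functions $e_r(z)=\log|E(rz)|/A(r)$ are subharmonic in $\mathbb{C}$. Since $|E(rz)|\le2(1+M(r|z|))^3$, Lemma \ref{lem:doubling} shows that they are locally uniformly bounded above. For $r\ge1$ we have $\max_{|z|=1}|E(rz)|\ge\max_{|z|=1}|E(z)|>0$, so $\liminf_{r\to\infty}\max_{|z|=1}e_r\ge0$. By (C) there are $r_k\to\infty$ and $e\in L^1_{\mathrm{loc}}(\mathbb{C})$ with $e_{r_k}\to e$ in $L^1_{\mathrm{loc}}(\mathbb{C})$. With Proposition \ref{prop:shape} we obtain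
\[
\varphi_k(z):=\frac{\log|\Phi(r_kz)-1|}{A(r_k)}=e_{r_k}(z)-v_{r_k}(\tau_+z)-v_{r_k}(\tau_-z)\ \to\ \varphi(z)
\]
in $L^1_{\mathrm{loc}}(\mathbb{C})$, where $\varphi=e-U^+\circ\tau_+-U^+\circ\tau_-$ is locally integrable.

By Step 1, $\varphi_k$ is subharmonic on each relatively compact subdomain of $S$ for large $k$. By Step 2, $\varphi_k(z)\le(\log2+\log^+|\Phi(r_kz)|)/A(r_k)\to0$ locally uniformly in $S$. So (C) provides a subharmonic representative of $\varphi$ in $S$, and $\varphi\le0$ in $S$ by (M). By \eqref{eq:decay}, $\varphi_k(z)\le-\kappa|z|^\rho+o(1)$ locally uniformly in $W$, so $\varphi(z)\le-\kappa|z|^\rho$ in $W$ by (M). In view of \eqref{eq:wide} this contradicts Lemma \ref{lem:decay}.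
\end{proof}

\begin{remark}
At both ends of the interval $(\pi/3,\pi/2)$ we have $\theta_0=\pi-\alpha$, the exponent $\rho$ equals the critical exponent $\pi/(2\theta_0)$, and Lemma \ref{lem:decay} no longer applies. At $\alpha=\pi/2$ the failure is explicit. For $f=-e^{-z}$ both mirrors are the imaginary axis, $g_\pm=1/f$, $S$ is the right half-plane, and $\Phi-1=-e^{-z}/(1+e^{-z})$ decays there at exactly the critical rate without vanishing. For $\alpha<\pi/3$ the zeros of $g_\pm$ confine $S$ to $|\theta|<2\alpha$, and $2\alpha<\pi-\alpha$.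
\end{remark}

\subsection{Matching the zeros}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $\alpha\in(\pi/3,\pi/2)$ and let $f$ be admissible. By Proposition \ref{prop:shape}, $f$ has a zero $x\in L_0$ with $x>R_0$. Then $g_+$ vanishes at $e^{2i\alpha}x$, so the right side of \eqref{eq:identity} vanishes at this point. By \eqref{eq:rays}, $2\alpha$ is congruent modulo $2\pi$ to one of $\alpha,3\alpha,-\alpha,-3\alpha$. The first two possibilities mean $\alpha\equiv0$, the third $3\alpha\equiv0$, and the fourth $5\alpha\equiv0$. Since $3\alpha\in(\pi,3\pi/2)$ and $5\alpha\in(5\pi/3,5\pi/2)$, only $5\alpha=2\pi$ is possible.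
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:all}]
Existence for $\alpha\in(0,\pi/3]\cup\{2\pi/5\}$ is the theorem of \cite{BEH}, and for $\alpha=\pi/2$ the example is $-e^{-z}$. Nonexistence is Theorem \ref{thm:main} for $\alpha\in(\pi/3,\pi/2)\setminus\{2\pi/5\}$ and Proposition \ref{prop:shape} for $\alpha\in(\pi/2,\pi)$.
\end{proof}

\section{The angle $2\pi/5$}\label{sec:exc}

Let $\alpha=2\pi/5$, $q=e^{i\alpha}$, so that $q^5=1$ and $\rho=5/6$, and let $f$ be as in Theorem \ref{thm:exc}. There are no exceptional points, so \eqref{eq:rays} holds for all $z\neq0$. Since $0$ lies on none of the rays, $a:=f(0)\notin\{0,1\}$.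

\subsection{The functional equation}

The identity \eqref{eq:identity} now determines the $1$-points of $f$ from its zeros, and since the order is less than $1$, the $1$-points determine $1-f$.

By Proposition \ref{prop:shape} and (H), $f=aP$ with $P(z)=\prod_{k\ge1}(1-z/a_k)$, $a_k>0$. As $P$ is real on $\mathbb{R}$,
\[
g_+(z)=\bar aP(q^{-2}z),\qquad g_-(z)=\bar aP(q^2z).
\]
The five rays $\theta=0,\pm\alpha,\pm2\alpha$ are distinct, and $\mp3\alpha\equiv\pm2\alpha$. On the ray $\theta=2\alpha$ the only factor of the left side of \eqref{eq:identity} that can vanish is $g_+$, and the only factor of the right side is $1-g_-$. At $z=q^2x$, $x>0$, these are $\bar aP(x)$ and $1-\bar aP(q^4x)=1-\bar aP(q^{-1}x)$. So the zeros of $1-\bar aP$ on $L_{-1}$ are the points $q^{-1}a_k$, with multiplicities. On the ray $\theta=-2\alpha$ the factors are $g_-$ and $1-g_+$; at $z=q^{-2}x$ they are $\bar aP(x)$ and $1-\bar aP(qx)$, so the zeros of $1-\bar aP$ on $L_1$ are the points $qa_k$. Since $1-\bar aP(z)=\overline{1-f(\bar z)}$, this function has no zeros outside $L_1\cup L_{-1}$.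 Its order is $5/6$, so (H) gives
\[
1-\bar aP(z)=(1-\bar a)P(qz)P(q^{-1}z).
\]
The function $P(qz)P(q^{-1}z)$ is real on $\mathbb{R}$. Conjugating for real $z$ and continuing analytically, we get
\begin{equation}\label{eq:conj}
1-aP(z)=(1-a)P(qz)P(q^{-1}z).
\end{equation}
The difference of the two identities is $(a-\bar a)P(z)=(a-\bar a)P(qz)P(q^{-1}z)$. If $a\ne\bar a$, then $P(qz)P(q^{-1}z)=P(z)$, and \eqref{eq:conj} becomes $1-aP=(1-a)P$, or $P\equiv1$, which is impossible for a transcendental $f$. So $a$ is real and $f$ is real on $\mathbb{R}$.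

At $z=0$, \eqref{eq:identity} reads $a^2(1-a)=(1-a)^2$, so $a^2=1-a$. Then \eqref{eq:conj} is
\begin{equation}\label{eq:fe}
f(qz)f(q^{-1}z)=1-f(z).
\end{equation}
For $z=-x<0$ the left side is $|f(-qx)|^2\ge0$, so $aP(-x)\le1$. Since $P(-x)\ge1+x/a_1\to\infty$, we have $a<0$, and the negative root of $a^2+a-1=0$ is $a=-(1+\sqrt5)/2$.

\begin{remark}
Conversely, for a real function \eqref{eq:fe} implies \eqref{eq:identity}, and this is where $q^5=1$ enters: $g_\pm(z)=f(q^{\mp2}z)$, and by \eqref{eq:fe} the product $(1-g_+)(1-g_-)$ equals $f(q^{-1}z)f(q^{-3}z)f(q^3z)f(qz)$, which is $g_-g_+(1-f)$ because $q^{\mp3}=q^{\pm2}$.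
\end{remark}

\subsection{A linear difference equation}

To prove uniqueness we take logarithms in \eqref{eq:fe} along the negative ray, where $f$ is large. The equation becomes a linear difference equation with a bounded nonlinear term. We invert the linear part and obtain an integral equation whose nonlinear term is a contraction. Put
\[
F(t)=\log\bigl(-f(-e^t)\bigr)=\log|a|+\sum_{k}\log(1+e^t/a_k)
\]
with principal logarithms in the sum. Since $\sum1/a_k<\infty$, $F$ is holomorphic in $|\operatorname{Im}t|<\pi$. It is real on $\mathbb{R}$, and $F\ge\log|a|>0$ there. For $|\operatorname{Im}t|\le\pi/2$ each $e^t/a_k$ has nonnegative real part, so $|1+e^t/a_k|\ge1$ and $|e^{-F(t)}|\le1/|a|<1$. Therefore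
\[
\ell(t)=\log\bigl(1+e^{-F(t)}\bigr),
\]
with the principal logarithm, is holomorphic and bounded in $|\operatorname{Im}t|<\pi/2$ and real on $\mathbb{R}$. At $z=-e^t$, \eqref{eq:fe} says that $e^{F(t+i\alpha)+F(t-i\alpha)}=1+e^{F(t)}=e^{F(t)+\ell(t)}$. For real $t$ both exponents are real, because $F(t-i\alpha)=\overline{F(t+i\alpha)}$. Hence
\begin{equation}\label{eq:diff}
F(t+i\alpha)+F(t-i\alpha)=F(t)+\ell(t),\qquad t\in\mathbb{R}.
\end{equation}

The exponential $e^{ct}$ solves the homogeneous equation $Y(t+i\alpha)+Y(t-i\alpha)=Y(t)$ when $2\cos c\alpha=1$. The smallest positive root is $c=\pi/(3\alpha)=5/6$, the order of $f$. For the inhomogeneous equation we need a kernel: a meromorphic solution of the homogeneous equation that decays as $\operatorname{Re}t\to\pm\infty$ and has poles at $\pm i\alpha$, which will produce the term $\ell$ as a residue. The denominator $\sinh(\pi t/\alpha)$ creates these poles and changes sign under $t\mapsto t\pm i\alpha$, so the numerator should be built from exponentials with $2\cos c\alpha=-1$. This leads to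
\[
K(t)=\frac1{\sqrt3\,\alpha}\,\frac{\sinh(2\pi t/3\alpha)}{\sinh(\pi t/\alpha)} .
\]
The following properties are used.
\begin{itemize}
\item[(i)] $K$ is meromorphic in $\mathbb{C}$ with poles only at points $im\alpha$, $m\in\mathbb{Z}\setminus\{0\}$, and $K>0$ on $\mathbb{R}$.
\item[(ii)] $|K(t)|\le Ce^{-\pi|\operatorname{Re}t|/(3\alpha)}$ for $|\operatorname{Re}t|\ge1$, since $\sinh|x|\le|\sinh(x+iy)|\le\cosh x$.
\item[(iii)] $K(t+i\alpha)+K(t-i\alpha)=K(t)$, since $\sinh(x+\frac{2\pi i}3)+\sinh(x-\frac{2\pi i}3)=-\sinh x$ and $\sinh(x\pm i\pi)=-\sinh x$.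
\item[(iv)] The residue of $K$ at $-i\alpha$ is $\dfrac{1}{\sqrt3\,\alpha}\cdot\dfrac{\sinh(-2\pi i/3)}{(\pi/\alpha)\cosh(-i\pi)}=\dfrac{i}{2\pi}=-\dfrac1{2\pi i}$.
\end{itemize}

\begin{lemma}\label{lem:kernel}
Let $\eta=\alpha/2=\pi/5$, and let $\ell$ be holomorphic and bounded in $|\operatorname{Im}s|<\pi/2$. Then $G(t)=\int_{\mathbb{R}}K(t-s)\ell(s)\,ds$, defined for $|\operatorname{Im}t|<\alpha$, extends holomorphically to $|\operatorname{Im}t|<\alpha+\eta$, is bounded in $|\operatorname{Im}t|\le\alpha$, and satisfies
\[
G(x+i\alpha)+G(x-i\alpha)=G(x)+\ell(x),\qquad x\in\mathbb{R}.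
\]
Moreover $\int_{\mathbb{R}}K=1$.
\end{lemma}

\begin{proof}
All lines of integration are oriented from left to right, and by (ii) they can be shifted vertically as long as the residues are counted. Let $G_\pm(t)$ be the integral of $K(t-s)\ell(s)$ over the line $\operatorname{Im}s=\pm\eta$. By (i) and (ii), $G$ is holomorphic in $|\operatorname{Im}t|<\alpha$ and $G_\pm$ is holomorphic in $|\operatorname{Im}t\mp\eta|<\alpha$. If $t$ lies in both strips, then $|\operatorname{Im}(t-s)|<\alpha$ for all $s$ between the two lines, so no pole is crossed and $G_\pm(t)=G(t)$. This gives the extension. For the bound, use the line $\operatorname{Im}s=0$ if $|\operatorname{Im}t|\le\alpha/2$ and the line $\operatorname{Im}s=\pm\eta$ if $\alpha/2\le\pm\operatorname{Im}t\le\alpha$. In each case $|\operatorname{Im}(t-s)|\le\alpha/2$, and $\int_{\mathbb{R}}|K(x+iy)|\,dx$ is bounded for $|y|\le\alpha/2$.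

For real $x$ we have $G(x\pm i\alpha)=G_\pm(x\pm i\alpha)$. In $G_-(x-i\alpha)$ move the line from $\operatorname{Im}s=-\eta$ to $\operatorname{Im}s=\eta$. The poles of $s\mapsto K(x-i\alpha-s)$ are among the points $x-i(m+1)\alpha$, $m\neq0$, and only $s=x$ lies between the lines. By (iv), $K(x-i\alpha-s)=\frac1{2\pi i}(s-x)^{-1}+O(1)$ near $s=x$, so the residue theorem gives
\[
G(x-i\alpha)=\ell(x)+\int_{\operatorname{Im}s=\eta}K(x-s-i\alpha)\ell(s)\,ds .
\]
Adding $G(x+i\alpha)=\int_{\operatorname{Im}s=\eta}K(x-s+i\alpha)\ell(s)\,ds$ and using (iii), we get $\ell(x)+G_+(x)=\ell(x)+G(x)$. Finally, for $\ell\equiv1$ the function $G$ is the constant $I=\int_{\mathbb{R}}K$, and the equation reads $2I=I+1$.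
\end{proof}

\subsection{The integral equation and uniqueness}

\begin{lemma}\label{lem:inteq}
There is $\beta>0$ such that
\begin{equation}\label{eq:inteq}
F(t)=\beta e^{5t/6}+\int_{\mathbb{R}}K(t-s)\log\bigl(1+e^{-F(s)}\bigr)\,ds,\qquad t\in\mathbb{R}.
\end{equation}
\end{lemma}

\begin{proof}
Let $G$ be as in Lemma \ref{lem:kernel} with $\ell=\log(1+e^{-F})$, and let $Y=F-G$, which is holomorphic in $|\operatorname{Im}t|<\alpha+\eta=3\pi/5$. By \eqref{eq:diff} and Lemma \ref{lem:kernel},
\begin{equation}\label{eq:hom}
Y(t+i\alpha)+Y(t-i\alpha)=Y(t)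
\end{equation}
for real $t$. We show that $Y$ is a multiple of $e^{5t/6}$.

\emph{Extension.} Suppose that $Y$ is holomorphic in $|\operatorname{Im}t|<c$ with $c>\alpha$. Then \eqref{eq:hom} holds for $|\operatorname{Im}t|<c-\alpha$ by the identity theorem. The function $Y(t-i\alpha)-Y(t-2i\alpha)$ is holomorphic for $2\alpha-c<\operatorname{Im}t<c+\alpha$ and equals $Y(t)$ for $2\alpha-c<\operatorname{Im}t<c$. In the same way $Y(t+i\alpha)-Y(t+2i\alpha)$ extends $Y$ downward. So $Y$ extends to $|\operatorname{Im}t|<c+\alpha$, and by induction to an entire function satisfying \eqref{eq:hom}. Adding \eqref{eq:hom} at $t+i\alpha$ and at $t+2i\alpha$ gives $Y(t+3i\alpha)=-Y(t)$.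

\emph{Growth.} If $\operatorname{Re}w\ge0$, then $0\le\log|1+w|\le\log(1+|w|)$ and $|\arg(1+w)|\le\arctan|w|\le2\log(1+|w|)$; the last inequality follows from $1/(1+x^2)\le2/(1+x)$. Hence $|\log(1+w)|\le3\log(1+|w|)$. Fix $\sigma\in(5/6,1)$. Since $\alpha<\pi/2$ and $P$ has order $5/6$,
\[
|F(t)|\le\log|a|+3\log P(-e^{\operatorname{Re}t})\le C\bigl(1+e^{\sigma\operatorname{Re}t}\bigr),\qquad|\operatorname{Im}t|\le\alpha .
\]
As $G$ is bounded in this strip, $Y$ satisfies the same estimate with another constant. The formula $Y(t)=Y(t-i\alpha)-Y(t-2i\alpha)$ extends the estimate to $\alpha\le\operatorname{Im}t\le2\alpha$. The strip $-\alpha\le\operatorname{Im}t\le2\alpha$ has width $3\alpha$, so the estimate holds in $\mathbb{C}$.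

\emph{Conclusion.} The function $Y$ has period $6i\alpha=12\pi i/5$, so $Y(t)=h(e^{5t/6})$ with $h$ holomorphic in $\mathbb{C}\setminus\{0\}$ and $|h(\zeta)|\le C(1+|\zeta|^{6\sigma/5})$. The singularity at $0$ is removable, and $6\sigma/5<2$, so $h(\zeta)=\beta_0+\beta\zeta$. The shift $t\mapsto t+3i\alpha$ is $\zeta\mapsto-\zeta$, so $h$ is odd and $\beta_0=0$. On $\mathbb{R}$ the functions $F$ and $G$ are real, $G$ is bounded, and $F(t)\ge\log(1+e^t/a_1)\to+\infty$ as $t\to+\infty$. Hence $\beta>0$.
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:exc}]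
Let $f_1,f_2$ be two functions as in the theorem, with corresponding $F_j$ and $\beta_j$. Replacing $f_2(z)$ by $f_2(\lambda z)$ translates $F_2$ by $\log\lambda$; the integral in \eqref{eq:inteq} commutes with translations, so $\beta_2$ is multiplied by $\lambda^{5/6}$. We may therefore assume that $\beta_1=\beta_2$. Then $\Delta=F_1-F_2$ is a difference of two bounded integrals, so it is bounded on $\mathbb{R}$. For $x\ge0$ the derivative of $\log(1+e^{-x})$ has modulus $1/(1+e^x)\le\frac12$, and $F_1,F_2>0$ on $\mathbb{R}$. Since $K>0$ and $\int_{\mathbb{R}}K=1$, \eqref{eq:inteq} gives $\sup_{\mathbb{R}}|\Delta|\le\frac12\sup_{\mathbb{R}}|\Delta|$. So $\Delta=0$, the functions $f_1$ and $f_2$ agree on the negative ray, and $f_1=f_2$.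
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ahlfors}
Ahlfors, \emph{Conformal Invariants}.

\bibitem{BEH}
Bergweiler, Eremenko and Hinkkanen, 2016.

\bibitem{problem}
\emph{Entire functions with radially distributed $a$-points},
\texttt{http://www.math.purdue.edu/\textasciitilde eremenko/dvi/ta.pdf}.

\bibitem{Hormander}
H\"ormander, \emph{Notions of Convexity}.

\end{thebibliography}
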